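# The two middle eigenvalues and the equality $d(8,6,\mathbb R)=d(8,7,\mathbb R)$

## 1. The map $A\mapsto(\lambda_q+\lambda_{q+1})I+iA$

Let $n=2q$ be even. For a real symmetric $n\times n$ matrix $A$ write its eigenvalues, with multiplicity, as $\lambda_1(A)\le\dots\le\lambda_n(A)$. These are continuous functions of $A$, and
$$\lambda_j(-A)=-\lambda_{n+1-j}(A).$$
Everything in this lecture turns on the following map, built from the two middle eigenvalues:
$$f(A)=\lambda_q(A)+\lambda_{q+1}(A),\qquad M(A)=f(A)\,I+iA .$$
The matrix $M(A)$ is complex and symmetric (not Hermitian). We need two pieces of vocabulary.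

**Definition.** $\Sigma_n=\{X\in GL_n(\mathbb C): X^T=X\}$ is the space of invertible complex symmetric matrices. A map $F$ defined on a sphere is *odd* if $F(-x)=-F(x)$. All maps are continuous, and homotopies are free unless base points are mentioned.

**Lemma 1.** Let $n=2q$ and let $L$ be a linear space of real symmetric $n\times n$ matrices whose nonzero elements all have rank at least $n-1$. Then $M$ is an odd map from the unit sphere of $L$ to $\Sigma_n$. Moreover $f(A)=0$ implies $\lambda_q(A)<0<\lambda_{q+1}(A)$ for $A\neq0$ in $L$.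

*Proof.* Let $A\in L$ be nonzero with $f(A)=0$. Then $\lambda_{q+1}=-\lambda_q$, and since $\lambda_{q+1}\ge\lambda_q$ we get $\lambda_{q+1}\ge 0$. If $\lambda_{q+1}=0$, then $\lambda_q=0$ too, so $A$ has two zero eigenvalues and rank at most $n-2$, which is excluded. Hence $\lambda_q<0<\lambda_{q+1}$, and in particular $A$ is nonsingular.

The eigenvalues of $M(A)$ are $f(A)+i\lambda_j(A)$, with $f(A)$ and $\lambda_j(A)$ real. If one of them vanished we would have $f(A)=0$ and $A$ singular, which we just excluded. So $M(A)$ is invertible, and it is clearly symmetric and continuous in $A$. Finally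
$$f(-A)=\lambda_q(-A)+\lambda_{q+1}(-A)=-\lambda_{q+1}(A)-\lambda_q(A)=-f(A),$$
because $n+1-q=q+1$. So $M(-A)=-M(A)$. $\square$

*Example.* Take $n=2$, $q=1$, and let $L$ be the whole $3$-dimensional space of real symmetric $2\times2$ matrices. Here $f$ is the trace, and $M(A)=\mathrm{tr}(A)I+iA$ is an odd map $S^2\to\Sigma_2$. One sees directly that it is invertible: a zero eigenvalue means $\mathrm{tr}\,A=0$ and some $\lambda_j=0$, so both eigenvalues vanish and $A=0$.

What is this for? A linear space of matrices, all nonsingular or nearly so, has been turned into an odd map from a sphere. Topology limits the dimension of a sphere that can be mapped oddly into $\Sigma_n$, so $M$ limits $\dim L$. That is what the next question asks about.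

## 2. Subspaces that avoid low rank, and the chain $d(n,1)\ge\dots\ge d(n,n-1)$

**Definition.** Let $S_n(\mathbb F)$ be the space of symmetric $n\times n$ matrices over a field $\mathbb F$. For $n\ge2$ and $1\le k\le n-1$, let $d(n,k,\mathbb F)$ be the minimal $\ell$ such that every $\ell$-dimensional subspace of $S_n(\mathbb F)$ contains a nonzero matrix of rank $k$ or less.

For $\mathbb F=\mathbb R$ put $m(n,k)=d(n,k,\mathbb R)-1$. This is the largest dimension of a subspace of $S_n(\mathbb R)$ all of whose nonzero elements have rank at least $k+1$.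

Allowing a larger rank makes the task easier, so for every field
$$d(n,1,\mathbb F)\ge d(n,2,\mathbb F)\ge\dots\ge d(n,n-2,\mathbb F)\ge d(n,n-1,\mathbb F).\tag{1}$$
The paper "On Spaces of Matrices Containing a Nonzero Matrix of Bounded Rank" (http://www.math.uic.edu/~friedlan/falikman.pdf) asks whether, for $\mathbb F=\mathbb R$ and every $n\ge3$, all these inequalities are strict.

**Small cases by hand.** A real symmetric matrix of rank one is $\lambda vv^T$ with $\lambda\ne0$, $v\neq0$, and has trace $\lambda|v|^2\ne0$. So the hyperplane of trace-zero matrices contains no rank-one matrix, while the whole space does: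
$$d(n,1,\mathbb R)=\tbinom{n+1}2.\tag{2}$$
For $n=2$ this is $d(2,1,\mathbb R)=3$.

For $n=3$, let $A,B$ span a plane. Then $\det(sA+tB)$ is a form of odd degree $3$ in $(s,t)$, so it has a nontrivial real zero. Hence every plane contains a nonzero singular matrix, while the line $\mathbb RI$ does not. So $d(3,2,\mathbb R)=2$, and the chain for $n=3$ is $6>2$.

For $n=4$ and $n=8$, let $Y=Y(y)$ be the matrix of multiplication by $y\in\mathbb C=\mathbb R^2$, respectively of left multiplication by a quaternion $y\in\mathbb H=\mathbb R^4$. Then $YY^T=Y^TY=|y|^2I$. The matrices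
$$\begin{pmatrix}sI&Y\\Y^T&-sI\end{pmatrix},\qquad\text{with square}\quad\begin{pmatrix}s^2I+YY^T&sY-sY\\ sY^T-sY^T&Y^TY+s^2I\end{pmatrix}=(s^2+|y|^2)I,\tag{3}$$
are nonsingular unless $(s,y)=0$. They form spaces of dimension $3$ and $5$. So $d(4,3,\mathbb R)\ge4$ and $d(8,7,\mathbb R)\ge6$.

**The numbers $\rho$ and $p$.** The Radon–Hurwitz number is $\rho(2^{4a+b}\cdot\text{odd})=8a+2^b$ with $0\le b\le3$, $a\ge 0$. The classical Radon–Hurwitz theorem provides a $\rho(r)$-dimensional space of real $r\times r$ matrices $Y(y)$ with $YY^T=Y^TY=|y|^2I$. For instance $\rho(1)=1,\rho(2)=2,\rho(4)=4,\rho(8)=8$ (reals, complex numbers, quaternions, octonions), while $\rho(16)=9$. Write $v=v_2(n)$ for the exponent of $2$ in $n$, and put $p(n)=\rho(n/2)+1$ for $n$ even, $p(n)=1$ for $n$ odd. Since $n/2$ has $2$-adic valuation $v-1$,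

| $v$ | $0$ | $4a+1$ | $4a+2$ | $4a+3$ | $4a+4$ |
|---|---|---|---|---|---|
| $p(n)$ | $1$ | $8a+2$ | $8a+3$ | $8a+5$ | $8a+9$ |

In particular $p(2)=2$, $p(4)=3$, $p(8)=5$, $p(16)=9$.

**Theorem A.** $d(8,6,\mathbb R)=d(8,7,\mathbb R)=6$. So strict inequality in (1) fails for $\mathbb F=\mathbb R$, $n=8$, and the answer to the question is no.

**Theorem B.**

1. For every even $n\ge4$: $d(n,n-1,\mathbb R)=\rho(n/2)+2$, and $d(n,n-2,\mathbb R)\in\{\rho(n/2)+2,\ \rho(n/2)+3\}$.
2. If $v\ge3$ and $v\equiv0$ or $3\pmod 4$, then $d(n,n-2,\mathbb R)=d(n,n-1,\mathbb R)=\rho(n/2)+2$. So (1) is non-strict for infinitely many $n$.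
3. If $v\in\{1,2\}$ and $n\ge4$, then $d(n,n-2,\mathbb R)=\rho(n/2)+3>d(n,n-1,\mathbb R)$. If $n\ge3$ is odd, then $d(n,n-1,\mathbb R)=2$ and $d(n,n-2,\mathbb R)\ge4$. So the last inequality in (1) is strict whenever $8\nmid n$ (with $n\ge 3$).
4. $(d(3,1,\mathbb R),d(3,2,\mathbb R))=(6,2)$ and $(d(4,1,\mathbb R),d(4,2,\mathbb R),d(4,3,\mathbb R))=(10,5,4)$, so for $n=3,4$ all inequalities are strict.

The value of $d(n,n-1,\mathbb R)$ is the theorem of Adams–Lax–Phillips; it is reproved below. Theorem B decides whether $d(n,n-2,\mathbb R)>d(n,n-1,\mathbb R)$ for every $n\ge3$ except those with $v\ge5$ and $v\equiv1,2\pmod4$. For those it shows only that the difference is $0$ or $1$.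

## 3. Odd maps into $\Sigma_n$ and $\widetilde{KO}$ of real projective space

The first ingredient is a bound on spheres. Let $\gamma$ be the tautological line bundle over $\mathbb{RP}^Q$. We use one deep theorem (Adams, *Vector fields on spheres*, Ann. of Math. 75 (1962), Thm 7.4):
$$\widetilde{KO}(\mathbb{RP}^Q)\cong\mathbb Z/2^{\varphi(Q)},\ \text{generated by }\gamma-1,\qquad \varphi(Q)=\#\{0<i\le Q:\ i\equiv0,1,2,4\bmod 8\}.$$
For example $\varphi(8)=4$ (from $1,2,4,8$), $\varphi(12)=7$, and $\varphi(Q+8)=\varphi(Q)+4$ always. So if $r\gamma$ is trivial over $\mathbb{RP}^Q$, then $2^{\varphi(Q)}$ divides $r$.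

**Lemma 2.** If there is an odd map $M:S^N\to\Sigma_n$, then $N\le p(n)$.

How would one start? An odd map $T:S^Q\to GL_r(\mathbb R)$ trivializes $r\gamma$: the total space of $r\gamma$ is $S^Q\times\mathbb R^r/(x,w)\sim(-x,-w)$, and $[x,w]\mapsto([x],T(x)w)$ is well defined and an isomorphism to the trivial bundle. An odd map $S^N\to\Sigma_n$ gives an odd map to $GL_{2n}(\mathbb R)$, hence $\varphi(N)\le v+1$. Test this on $n=8$, $N=6$, which we want to exclude: $\varphi(6)=3\le4$, no contradiction. The symmetry of $M(x)$ has not been used. We use it to enlarge the sphere with Clifford variables.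

*Proof.* **Step 1: from $M$ to real symmetric operators anticommuting with $i$.** View $\mathbb C^n$ as $\mathbb R^{2n}$ with inner product $\langle z,w\rangle=\mathrm{Re}(z^*w)$. Let $J$ be multiplication by $i$, and let $R(x)z=\overline{M(x)z}$, a real-linear map. Then
$$\langle Rz,w\rangle=\mathrm{Re}\big((Mz)^Tw\big)=\mathrm{Re}(z^TMw),$$
which is symmetric in $z,w$ since $M^T=M$. So $R(x)$ is real symmetric. It is invertible, and odd in $x$. Moreover $RJz=\overline{iMz}=-i\,\overline{Mz}=-JRz$, so $RJ=-JR$; also $J^T=-J$ and $J^2=-1$.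

**Step 2: enlarging the sphere by $14$ dimensions.** Let $\mathcal C$ be a $7$-dimensional space of skew real $8\times8$ matrices with $a^2=-|a|^2I$: left multiplications by imaginary octonions. On $\mathbb R^{2n}\otimes\mathbb R^8\otimes\mathbb R^8$, of dimension $128n$, and for $(\xi,a,b)$ in the unit sphere $S^{N+14}$ of $\mathbb R^{N+1}\oplus\mathcal C\oplus\mathcal C$, put
$$T(\xi,a,b)=\underbrace{|\xi|R(\xi/|\xi|)\otimes1\otimes1}_{X}+\underbrace{J\otimes a\otimes1}_{Y}+\underbrace{1\otimes1\otimes b}_{Z},$$
with $X=0$ when $\xi=0$. As $R$ is bounded on $S^N$, $T$ is continuous; it is odd. Now $X$ is symmetric, $Y$ is symmetric (a tensor product of two skew matrices), and $Z$ is skew. We have $XY=-YX$ because $RJ=-JR$, and $Z$ commutes with $X$ and $Y$. Therefore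
$$TT^T=(X+Y+Z)(X+Y-Z)=(X+Y)^2-Z^2=X^2+Y^2-Z^2=|\xi|^2R(\xi/|\xi|)^2\otimes1\otimes1+|a|^2+|b|^2,$$
using $Y^2=J^2\otimes a^2\otimes 1=|a|^2$ and $-Z^2=|b|^2$. Since $R^2$ is positive definite, so is $TT^T$, and $T$ is invertible.

**Step 3: counting.** So $128n\,\gamma$ is trivial over $\mathbb{RP}^{N+14}$, and $2^{\varphi(N+14)}$ divides $128n=2^{v+7}\cdot\text{odd}$. Hence $\varphi(N+14)\le v+7$, and by periodicity
$$\varphi(N+6)\le v+3.$$
Suppose $N\ge p(n)+1$. Restricting $M$ to a subsphere, we may take $N=p(n)+1$, and then $\varphi(p(n)+7)\le v+3$. But $\varphi(p(n)+7)=v+4$ in every case: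

* $v=0$: $\varphi(8)=4$;
* $v=4a+1$: $\varphi(8a+9)=4a+5$;
* $v=4a+2$: $\varphi(8a+10)=4a+6$;
* $v=4a+3$: $\varphi(8a+12)=4a+7$;
* $v=4a+4$: $\varphi(8a+16)=4a+8$.

This is a contradiction. $\square$

For $n=8$, $N=6$: $1024\,\gamma$ would be trivial over $\mathbb{RP}^{20}$, but $\varphi(20)=11$. Both copies of $\mathcal C$ are needed here. With only one of them, $16n=128$ copies of $\gamma$ would be trivial over $\mathbb{RP}^{13}$, and $\varphi(13)=7$, so there is no contradiction.

The lemma is sharp for $n=2$: the map $\mathrm{tr}(A)I+iA$ of Section 1 has $N=2=p(2)$.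

## 4. The dimension that is missing, and the obstruction in $\pi_p(\Sigma_n)$

We now see what the two lemmas give directly.

**Proposition 3.** (a) For every $n$, $m(n,n-1)\le p(n)$. (b) For even $n\ge4$, $m(n,n-1)=p(n)$ and $p(n)\le m(n,n-2)\le p(n)+1$.

*Proof.* (a) Let $L$ have dimension $N$ with all nonzero elements nonsingular. The map $(t,A)\mapsto tI+iA$ on the unit sphere $S^N$ of $\mathbb R\oplus L$ is odd with symmetric values. Its eigenvalues $t+i\lambda_j(A)$ vanish only if $t=0$ and $A$ is singular, i.e. $t=0$, $A=0$. So it maps to $\Sigma_n$, and $N\le p(n)$ by Lemma 2.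

(b) Take the Radon–Hurwitz space of $\frac n2\times\frac n2$ matrices $Y$. The matrices (3) built from it form a space of dimension $\rho(n/2)+1=p(n)$ whose nonzero elements are nonsingular. So $m(n,n-1)\ge p(n)$, and (a) gives equality. By (1), $m(n,n-2)\ge p(n)$. If $L$ has dimension $N$ and all nonzero elements have rank at least $n-1$, Lemma 1 gives an odd map $S^{N-1}\to\Sigma_n$, so $N-1\le p(n)$ by Lemma 2. $\square$

When singular matrices are allowed in $L$, the map $tI+iA$ of part (a) fails at $t=0$. The repair in Lemma 1 replaces the free variable $t$ by the function $f(A)$, and this costs one dimension of the sphere. For $n=8$ we are left with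
$$6=d(8,7,\mathbb R)\le d(8,6,\mathbb R)\le7 .$$
To prove Theorem A we must exclude a $6$-dimensional $L$ with nonzero ranks $\ge7$. It gives an odd map $M:S^5\to\Sigma_8$, and $5=p(8)$, so Lemma 2 is silent. Nor could it object: odd maps $S^5\to\Sigma_8$ do exist, for instance $tI+iA$ on the $5$-dimensional space (3).

There is a natural way to regain the dimension: extend $M$ to an odd map of $S^6$.

**Lemma 4.** Let $M:S^p\to\Sigma_n$ be odd. If $M$ is null-homotopic in $\Sigma_n$, then $p+1\le p(n)$.

*Proof.* View $S^p$ as the equator of $S^{p+1}$. A null-homotopy extends $M$ over the upper hemisphere with values in $\Sigma_n$. On the lower hemisphere define $M(-y)=-M(y)$. The two definitions agree on the equator because $M$ is odd there. The result is an odd map $S^{p+1}\to\Sigma_n$, and Lemma 2 applies. $\square$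

So the obstruction is the homotopy class of $M$, for $n=8$ an element of $\pi_5(\Sigma_8)$, a group which will turn out to be $\mathbb Z$. Oddness alone cannot force it to vanish: by Lemma 4 the map $tI+iA$ on $S^5$ just mentioned is *not* null-homotopic. We have to use what is special about the $M$ of Lemma 1, namely that its real part $f(A)$ is computed from $A$ itself. This is the key result.

**Proposition 5.** Let $n=2q$ and $p=4k+1$ with $k\ge1$ and $p\le n-1$. Let $L\subset S_n(\mathbb R)$ have dimension $p+1$ with all nonzero elements of rank at least $n-1$, and let $S\cong S^p$ be its unit sphere. Then the map $M:S\to\Sigma_n$ of Lemma 1 is null-homotopic in $\Sigma_n$.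

**Corollary 6.** With $n,p$ as in Proposition 5, if such an $L$ exists, then $p+1\le p(n)$.

The corollary is immediate from Lemma 4. The plan for Proposition 5 is this. Where $f\ne0$, $M$ can be pushed to $\pm I$, so the homotopy class of $M$ sits near $\{f=0\}$. There $\lambda_q<\lambda_{q+1}$, and the relevant datum is the bundle $B_q$ of eigenvectors for the lower $q$ eigenvalues. It enters through the class $ch_{2k}(B_q\otimes\mathbb C)$ of degree $4k=p-1$. We show that this class extends over the whole sphere $S^{4k+1}$, where there is no cohomology in degree $4k$. The hypothesis $p\equiv 1\pmod 4$ makes the relevant homotopy group torsion-free, so that rational cohomology sees it. Some hypothesis on $p$ is needed: Section 11 constructs a $4$-dimensional $L\subset S_4(\mathbb R)$ with nonzero ranks $\ge3$, although $p=3=p(4)$.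

Fix $n,q,p,k,L,S$ as in Proposition 5 for Sections 5–8. The norm on $L$ is the Frobenius norm, and $\lambda_j,f$ are regarded as functions on $S$.

## 5. The lower eigenbundle and a class that glues over $S$

We recall the Chern character. For a complex bundle $F$, $ch_j(F)\in H^{2j}(\,\cdot\,;\mathbb Q)$; $ch=\sum ch_j$ is additive for $\oplus$ and multiplicative for $\otimes$; $ch(F)=e^{c_1(F)}$ for a line bundle; $ch_j(\overline F)=(-1)^jch_j(F)$; and $ch_j$ of a trivial bundle is $0$ for $j\ge1$.

*A warm-up.* Suppose all $x\in S$ were nonsingular. Then the number of negative eigenvalues is constant on the connected space $S$, and it is $q$ because $x\mapsto-x$ exchanges positive and negative. So the sum $B_q$ of the negative eigenspaces is a bundle on all of $S$, and $ch_{2k}(B_q\otimes\mathbb C)\in H^{4k}(S^{4k+1};\mathbb Q)=0$. In general an eigenvalue may cross $0$, the number of negative eigenvalues jumps, and $B_q$ is not defined everywhere. We show that the *class* survives.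

**Step 1: an open cover.** *Purpose: find regions where "the lowest $j$ eigenvalues" are separated from the rest.* The second smallest absolute value of an eigenvalue (counted with multiplicity) is a continuous function on the compact set $S$, and positive since all ranks are $\ge n-1$. Let $\varepsilon>0$ be half its minimum. Then for every $x\in S$ at most one eigenvalue, with multiplicity, lies in $[-\varepsilon,\varepsilon]$. With $\lambda_0=-\infty$, $\lambda_{n+1}=+\infty$, let
$$O_j=\{x\in S:\ \lambda_j(x)<\varepsilon,\ \lambda_{j+1}(x)>-\varepsilon\},\qquad0\le j\le n.$$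

* The $O_j$ are open and cover $S$: given $x$, take $j$ to be the number of negative eigenvalues; then $\lambda_j<0$ and $\lambda_{j+1}\ge0$.
* On $O_j$ with $1\le j\le n-1$ we have $\lambda_j<\lambda_{j+1}$. If they were equal, their common value would be $<\varepsilon$ and $>-\varepsilon$, giving two eigenvalues in $(-\varepsilon,\varepsilon)$.
* If $i<j$ and $x\in O_i\cap O_j$, then $\lambda_{i+1}>-\varepsilon$ and $\lambda_j<\varepsilon$, so $\lambda_{i+1},\dots,\lambda_j$ all lie in $(-\varepsilon,\varepsilon)$. Hence $j-i\le1$.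

By the second point, the sum $B_j$ of the eigenspaces of $\lambda_1,\dots,\lambda_j$ is a continuous rank $j$ subbundle of $O_j\times\mathbb R^n$: its orthogonal projection is locally a contour integral of the resolvent around $\lambda_1,\dots,\lambda_j$. For $j=0,n$ it is $0$ or everything. On $O_{j-1}\cap O_j$ we have $\lambda_{j-1}<\lambda_j<\lambda_{j+1}$, so $B_j=B_{j-1}\oplus\ell$ where $\ell$ is the eigenline of $\lambda_j$, a real line bundle.

*Example.* For $S_2(\mathbb R)$, with $\lambda_1^2+\lambda_2^2=1$ on the unit sphere $S^2$, $\varepsilon=\frac12$ is admissible, since the larger absolute value is at least $1/\sqrt2$. All $\lambda_j$ depend only on the trace, so $O_1$ is an annulus around the circle $\mathrm{tr}=0$. On that circle $A=\frac1{\sqrt2}\begin{pmatrix}\cos\theta&\sin\theta\\\sin\theta&-\cos\theta\end{pmatrix}$, and $B_1$ is spanned by $(-\sin\frac\theta2,\cos\frac\theta2)$, which changes sign around the circle. So $B_1$ is a Möbius bundle, and it does *not* extend to a line bundle over $S^2$, where all real line bundles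 are trivial. Bundles need not extend; rational classes will.

**Step 2: gluing.** *Purpose: show that the jumps by $\ell$ are invisible rationally.* Put $\theta(B)=ch_{2k}(B\otimes\mathbb C)\in H^{4k}(\,\cdot\,;\mathbb Q)$ for a real bundle $B$. It is additive. For a real line bundle $\ell$, the bundle $\ell\otimes\mathbb C$ is isomorphic to its conjugate, so $2c_1(\ell\otimes\mathbb C)=0$. Thus $c_1$ vanishes rationally, and $\theta(\ell)=c_1^{2k}/(2k)!=0$ since $k\ge1$. Therefore
$$\theta(B_j)=\theta(B_{j-1})\quad\text{on }O_{j-1}\cap O_j .$$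
Suppose inductively that we have a class $\Theta_{j-1}$ on $O_0\cup\dots\cup O_{j-1}$ restricting to $\theta(B_i)$ on each $O_i$, $i\le j-1$. By the third point of Step 1, $(O_0\cup\dots\cup O_{j-1})\cap O_j=O_{j-1}\cap O_j$. There $\Theta_{j-1}$ restricts to $\theta(B_{j-1})=\theta(B_j)$. By exactness of Mayer–Vietoris for the open sets $O_0\cup\dots\cup O_{j-1}$ and $O_j$, there is a class $\Theta_j$ on the union restricting to $\Theta_{j-1}$ and to $\theta(B_j)$. At $j=n$ we obtain $\Theta\in H^{4k}(S;\mathbb Q)$ with $\Theta|_{O_j}=\theta(B_j)$ for all $j$. But $H^{4k}(S^{4k+1};\mathbb Q)=0$, so $\Theta=0$, and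
$$ch_{2k}(B_q\otimes\mathbb C)=0\in H^{4k}(O_q;\mathbb Q).\tag{4}$$

## 6. Compressing $M$ to a unitary map supported near $\{f=0\}$

Let $W=\{x\in S:|f|\le\varepsilon\}$. Then $W\subset O_q$: if $\lambda_q\ge\varepsilon$ then $f\ge2\varepsilon$, and if $\lambda_{q+1}\le-\varepsilon$ then $f\le-2\varepsilon$. Let $P$ be the orthogonal projection onto $B_q$ over $W$.

**Step 3: deformation of $M$ in $GL_n(\mathbb C)$.** *Purpose: replace $M$ by a map depending only on $f$ and $B_q$, and constant off $W$.* Let $\tau:S\to[0,\pi]$ be $0$ for $f\ge\varepsilon$, $\pi$ for $f\le-\varepsilon$, and $\frac\pi2(1-f/\varepsilon)$ on $W$. Define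
$$G=e^{i\tau}(1-P)+e^{-i\tau}P\ \text{ on }W,\qquad G=I\ \ (f\ge\varepsilon),\qquad G=-I\ \ (f\le-\varepsilon).$$
On $f=\varepsilon$ the first formula gives $I$ and on $f=-\varepsilon$ it gives $-I$, so $G$ is continuous.

We claim that $(1-s)M+sG$, $0\le s\le1$, is invertible. Off $W$ the eigenvalues are $(1-s)(f+i\lambda_j)\pm s$ with $\pm$ the sign of $f$, so their real parts are nonzero with the sign of $f$. On $W$ the matrices $x$, $P$, $M$, $G$ are simultaneously diagonalizable, and the eigenvalues are
$$(1-s)(f+i\lambda_j)+s\,e^{\pm i\tau},\qquad +\text{ for }j>q,\quad-\text{ for }j\le q .$$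
Since $\cos\tau=\sin(\pi f/2\varepsilon)$, the real part is $(1-s)f+s\sin(\pi f/2\varepsilon)$. For $|f|\le\varepsilon$ both terms have the sign of $f$, so this is nonzero unless $f=0$. If $f=0$, then $\tau=\pi/2$, and Lemma 1 gives $\lambda_q<0<\lambda_{q+1}$; the imaginary part is $(1-s)\lambda_j+s>0$ for $j>q$ and $(1-s)\lambda_j-s<0$ for $j\le q$. The claim is proved.

Next multiply $G$ by the scalars $e^{-is\tau}$, $0\le s\le1$. At $s=1$, $I$ stays $I$ where $f\ge\varepsilon$, and $-I$ becomes $e^{-i\pi}(-I)=I$ where $f\le-\varepsilon$. So in $GL_n(\mathbb C)$ the map $M$ is homotopic to $G':S\to U(n)$,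
$$G'=(1-P)+e^{-2i\tau}P\ \text{ on }W,\qquad G'=I\ \text{ off }W.\tag{5}$$

## 7. Detecting maps $S^p\to U(n)$, and the vanishing for $G'$

Put $k'=2k+1$, so $p=2k'-1$. We want a rational class on $U(n)$ that detects $\pi_p(U(n))$, and we want to evaluate it on $G'$.

**Definition.** Let $E\to S^1\times U(n)$ be the bundle obtained from $[0,1]\times U(n)\times\mathbb C^n$ by gluing $(0,g,w)\sim(1,g,gw)$.

Let $\sigma$ generate $H^1(S^1)$. By Künneth, $H^{2k'}(S^1\times U(n);\mathbb Q)=H^{2k'}(U(n))\oplus\sigma\times H^{2k'-1}(U(n))$, and the first component is the restriction to $\mathrm{pt}\times U(n)$. As $E$ is trivial there,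
$$ch_{k'}(E)=\sigma\times u\quad\text{for a unique }u\in H^p(U(n);\mathbb Q).$$

**Step 4: the bundle $E_g$ of a map $g$.** *Purpose: identify $E_g$ with a clutched bundle on a sphere.* Let $n,p\ge1$ be arbitrary for the moment, $g:S^p\to U(n)$ with $g(y_0)=I$, and $E_g=(\mathrm{id}\times g)^*E$; it is $[0,1]\times S^p\times\mathbb C^n$ with $(0,y,w)\sim(1,y,g(y)w)$. Let $0\in S^1$ denote the gluing point. Over $\{0\}\times S^p$ the bundle is trivialized by $[0,y,w]\mapsto w$. Over $S^1\times\{y_0\}$ it is trivialized by $[t,y_0,w]\mapsto w$, well defined because $g(y_0)=I$. These agree at $(0,y_0)$, so $E_g$ is trivialized over $S^1\vee S^p$. Identifying fibres there through the trivialization gives $E_g=c^*F$ for a bundle $F$ over $S^1\wedge S^p\cong S^{p+1}$, where $c:S^1\times S^p\to S^1\wedge S^p$ is the collapse.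

Let $\kappa$ be the quotient map from the unreduced suspension of $S^p$ to $S^1\wedge S^p$. It collapses the segment over $y_0$, so it is a homotopy equivalence. Pulling back, $\kappa^*F$ is $[0,1]\times S^p\times\mathbb C^n$ with the fibres over $\{0\}\times S^p$ identified through $(0,y,w)\mapsto w$. The fibres over $\{1\}\times S^p$ are identified through $(1,y,w)\mapsto g(y)^{-1}w$, because $(1,y,w)\sim(0,y,g(y)^{-1}w)$. So the cone $t\le\frac12$ is trivialized by $w$, the cone $t\ge\frac12$ by $g(y)^{-1}w$, and $\kappa^*F$ has clutching function $g^{-1}$ (or $g$, according to convention).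

Finally, $c^*$ is an isomorphism on $H^{p+1}$. In the exact sequence
$$H^p(S^1\times S^p)\to H^p(S^1\vee S^p)\to H^{p+1}(S^1\wedge S^p)\xrightarrow{c^*}H^{p+1}(S^1\times S^p)\to H^{p+1}(S^1\vee S^p)=0$$
the first map is onto, since classes of the wedge summands are pulled back by the projections.

*Example.* Take $n=p=1$ and $g=\mathrm{id}:S^1\to U(1)$. Then $E_g=:H\to S^1\times S^1$ is the line bundle glued by $(0,z,w)\sim(1,z,zw)$. It is the pullback under the collapse of the line bundle on $S^2$ with clutching function $z^{\mp1}$, whose $c_1$ generates $H^2(S^2)$. So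
$$c_1(H)=\pm\sigma\times\sigma',\tag{6}$$
with $\sigma'$ a generator of $H^1$ of the second circle.

**Step 5: $u$ detects.** *Claim: for our $n,p$, if $g:S^p\to U(n)$ has $g^*u=0$, then $g$ is null-homotopic.* Fix $y_0\in S^p$. As $U(n)$ is path connected, $g$ is homotopic to $g\cdot g(y_0)^{-1}$, so we may assume $g(y_0)=I$ and use Step 4. Then
$$0=\sigma\times g^*u=ch_{k'}(E_g)=c^*ch_{k'}(F),$$
and since $c^*$ is injective on $H^{p+1}=H^{2k'}$, $ch_{k'}(F)=0$. We use two facts:

* (Bott) $ch_{k'}:\widetilde K(S^{2k'})\to H^{2k'}(S^{2k'};\mathbb Q)$ is injective;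
* clutching gives $\pi_p(U)\cong\widetilde K(S^{p+1})$, and $\pi_p(U(n))\cong\pi_p(U)$ since $p<2n$ (from the fibrations $U(r)\to U(r+1)\to S^{2r+1}$).

By the first, $F$ is stably trivial. By the second, its clutching function $g^{\mp1}$ is trivial in $\pi_p(U)$, hence in $\pi_p(U(n))$. So $g$ is null-homotopic. (In the connected topological group $U(n)$ free and based classes of maps from $S^p$ agree.)

**Step 6: the class $u$ on a universal example.** *Purpose: compute the pullback of $u$ by the formula in (5).* Let
$$h:S^1\times Gr_q(\mathbb R^n)\to U(n),\qquad h(z,V)=zP_V+(1-P_V),$$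
where $P_V$ is the orthogonal projection onto $V$. Write $V$ also for the tautological bundle. The gluing by $h$ is the identity on $V^\perp_{\mathbb C}$ and multiplication by $z$ on $V_{\mathbb C}$, so
$$(\mathrm{id}\times h)^*E\cong V^\perp_{\mathbb C}\oplus(H\boxtimes V_{\mathbb C}).$$
Since $c_1(H)^2=0$, $ch(H)=1\pm\sigma\times\sigma'$ by (6). So $ch_{k'}$ of the right-hand side is
$$ch_{k'}(V^\perp_{\mathbb C})+ch_{k'}(V_{\mathbb C})\pm\sigma\times\sigma'\times ch_{k'-1}(V_{\mathbb C})=\pm\sigma\times\sigma'\times ch_{2k}(V_{\mathbb C}),$$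
because $V\oplus V^\perp$ is trivial and $k'-1=2k$. Comparing with $\sigma\times h^*u$,
$$h^*u=\pm\sigma'\times ch_{2k}(V_{\mathbb C}).\tag{7}$$

We need this formula in relative cohomology. On $\{1\}\times Gr_q$ we have $h=I$, so $h$ is a map of pairs $(S^1\times Gr_q,\{1\}\times Gr_q)\to(U(n),I)$. We may regard $u\in H^p(U(n),I)=H^p(U(n))$, as $p\ge1$, and $\sigma'\in H^1(S^1,1)=H^1(S^1)$. Since $\{1\}\times Gr_q$ is a retract of $S^1\times Gr_q$, restriction $H^{p-1}(S^1\times Gr_q)\to H^{p-1}(\{1\}\times Gr_q)$ is onto. So the connecting map out of it is zero, and $H^p(S^1\times Gr_q,\{1\}\times Gr_q)$ injects into $H^p(S^1\times Gr_q)$. Both sides of (7) have relative versions with the same absolute image, so (7) holds in the relative group.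

**Step 7: $G'^*u=0$.** *Purpose: feed (4) into (7).* Let $C=\{|f|\ge\varepsilon\}$ and $\partial W=W\cap C=\{|f|=\varepsilon\}$. The eigenvalues are semialgebraic functions, so these are compact semialgebraic sets, and $S$ has a triangulation in which $W,C,\partial W$ are subcomplexes (Bochnak–Coste–Roy, *Real Algebraic Geometry*, Thm 9.2.1). As $S=W\cup C$, excision for subcomplexes says that restriction
$$H^p(S,C;\mathbb Q)\to H^p(W,\partial W;\mathbb Q)$$
is an isomorphism. By (5), $G'$ is a map of pairs $(S,C)\to(U(n),I)$. Its restriction to $(W,\partial W)$ is $h\circ(e^{-2i\tau},\beta)$, where $\beta:W\to Gr_q(\mathbb R^n)$, $x\mapsto B_q(x)$, and $e^{-2i\tau}:(W,\partial W)\to(S^1,1)$ because $\tau\in\{0,\pi\}$ on $\partial W$. By the relative form of (7), $G'^*u$ restricts on $(W,\partial W)$ to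
$$\pm(e^{-2i\tau})^*\sigma'\ \cup\ ch_{2k}(B_q\otimes\mathbb C)|_W,$$
the first factor in $H^1(W,\partial W)$, the second in $H^{4k}(W)$. The second factor is zero by (4), as $W\subset O_q$. Hence $G'^*u=0$ in $H^p(S,C)$, and so in $H^p(S)$. By Step 5, $G'$ is null-homotopic in $U(n)$. Since $M$ is homotopic to $G'$ in $GL_n(\mathbb C)$:
$$M\text{ is null-homotopic in }GL_n(\mathbb C).\tag{8}$$

## 8. Injectivity of $\pi_p(\Sigma_n)\to\pi_p(GL_n(\mathbb C))$

Lemma 4 needs a null-homotopy through *symmetric* matrices, so (8) is not yet enough.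

**Step 8: $\pi_p(\Sigma_n)\cong\mathbb Z$.** The group $GL_n(\mathbb C)$ acts on $\Sigma_n$ by $g\cdot X=gXg^T$. The action is transitive, since a nondegenerate complex symmetric bilinear form has an orthonormal basis. The stabilizer of $I$ is $O_n(\mathbb C)$, which is homotopy equivalent to $O(n)$ by polar decomposition, as $GL_n(\mathbb C)$ is to $U(n)$. So $\Sigma_n$ is path connected. Comparing the fibrations $O(n)\to U(n)\to U(n)/O(n)$ and $O_n(\mathbb C)\to GL_n(\mathbb C)\to\Sigma_n$, we see that $gO(n)\mapsto gg^T$ is a weak equivalence $U(n)/O(n)\to\Sigma_n$.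

Now stabilize. From $O(r)\to O(r+1)\to S^r$, the map $\pi_i(O(n))\to\pi_i(O)$ is bijective for $i\le n-2$ and onto for $i=n-1$. Since $p\le n-1$, it is onto for $i=p$ and bijective for $i=p-1$. Also $\pi_i(U(n))\to\pi_i(U)$ is bijective for $i=p,p-1$. Apply the five lemma to
$$\pi_p(O(n))\to\pi_p(U(n))\to\pi_p(U(n)/O(n))\to\pi_{p-1}(O(n))\to\pi_{p-1}(U(n))$$
and its stable version. We get $\pi_p(\Sigma_n)\cong\pi_p(U/O)$. By Bott this is $\mathbb Z$, as $p\equiv1\pmod4$.

**Step 9: the inclusion $\iota:\Sigma_n\subset GL_n(\mathbb C)$ is injective on $\pi_p$.** *Purpose: find enough classes in $\Sigma_n$ that survive.* Let $r:GL_n(\mathbb C)\to\Sigma_n$, $r(g)=gg^T$; it fixes $I$. We have $\pi_p(GL_n(\mathbb C),I)=\pi_p(U(n))\cong\mathbb Z$ since $p$ is odd and $p<2n$. Let $g:S^p\to U(n)$ be based. Pointwise product is addition in the homotopy groups of a topological group, so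
$$(\iota r)_*[g]=[gg^T]=[g]+[g^T],$$
and since $g$ is unitary, $g^T=(\bar g)^{-1}$, so $[g^T]=-[\bar g]$. To compute $[\bar g]$: sending $g$ to $ch_{k'}$ of the bundle over $S^{p+1}$ clutched by $g$ is an injective homomorphism $\pi_p(U(n))\to\mathbb Q$, by the facts in Step 5. If $g$ clutches $F$, then $\bar g$ clutches $\overline F$, and $ch_{k'}(\overline F)=(-1)^{k'}ch_{k'}(F)=-ch_{k'}(F)$ because $k'=2k+1$ is odd. So $[\bar g]=-[g]$, $[g^T]=[g]$, and $(\iota r)_*$ is multiplication by $2$.

Hence $\iota_*:\pi_p(\Sigma_n,I)\cong\mathbb Z\to\pi_p(GL_n(\mathbb C),I)\cong\mathbb Z$ is nonzero, so injective. Since $\Sigma_n$ is path connected, and change of base point along a path in $\Sigma_n$ commutes with $\iota_*$, the map $\iota_*$ is injective on $\pi_p$ at every base point of $\Sigma_n$.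

**Step 10: end of the proof of Proposition 5.** Choose $x_0\in S$. By (8), $\iota\circ M$ extends over the disc bounded by $S$, so its class in $\pi_p(GL_n(\mathbb C),M(x_0))$ is zero. By Step 9 the class of $M$ in $\pi_p(\Sigma_n,M(x_0))$ is zero. So $M$ is null-homotopic in $\Sigma_n$. $\square$

## 9. The equality at $n=8$

*Proof of Theorem A.* The quaternionic space (3) gives $d(8,7,\mathbb R)\ge6$. Suppose some $6$-dimensional subspace of $S_8(\mathbb R)$ contained no nonzero matrix of rank $\le6$. Corollary 6 with $n=8$, $p=5$, $k=1$ (note $5\le7$) would give $6\le p(8)=5$, which is false. So $d(8,6,\mathbb R)\le6$, and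
$$6\le d(8,7,\mathbb R)\le d(8,6,\mathbb R)\le6.\qquad\square$$

## 10. Even $n$, and equality for $v\equiv0,3\pmod 4$, $v\ge3$

*Proof of Theorem B(1).* By Proposition 3(b), for even $n\ge4$ we have $d(n,n-1,\mathbb R)=p(n)+1=\rho(n/2)+2$ and $p(n)+1\le d(n,n-2,\mathbb R)\le p(n)+2=\rho(n/2)+3$. $\square$

*Proof of Theorem B(2).* If $v=4a+3$, then $p(n)=8a+5=2v-1$. If $v=4a+4$, then $p(n)=8a+9=2v+1$. In both cases $p(n)\equiv1\pmod4$ and $p(n)\ge5$. Also $p(n)\le2^v-1\le n-1$. For $v=3$ this reads $5\le7$. For $v\ge4$ we have $2v+2\le2^v$, true at $v=4$ ($10\le16$) and preserved when $v$ increases by one. So Corollary 6 may be applied with $p=p(n)$. A subspace of dimension $p(n)+1$ with all nonzero ranks $\ge n-1$ would give $p(n)+1\le p(n)$, so none exists. Hence $m(n,n-2)\le p(n)=m(n,n-1)\le m(n,n-2)$. $\square$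

## 11. Strictness when $8\nmid n$: a dimension count and a quaternionic space

**The dimension count.** *Purpose: $m(n,n-2)\ge3$ for all $n\ge3$.* A symmetric matrix of rank $r$ is given by its image, an $r$-dimensional subspace, and a nondegenerate form on it. So such matrices form a set of dimension $r(n-r)+\frac{r(r+1)}2=rn-\frac{r(r-1)}2$, which increases with $r\le n$. Let $D_0=\dim S_n(\mathbb R)=\frac{n(n+1)}2$. The cone of matrices of rank $\le k$ then has codimension
$$c=\tfrac{n(n+1)}2-kn+\tfrac{k(k-1)}2=\tbinom{n-k+1}2 .$$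
Consider pairs consisting of a line in this cone and a $c$-dimensional subspace containing it. The lines form a set of dimension $D_0-c-1$, and the $c$-dimensional subspaces through a given line form a Grassmannian of dimension $(c-1)(D_0-c)$. Projecting, the $c$-dimensional subspaces meeting the cone nontrivially form a semialgebraic set of dimension at most
$$(D_0-c-1)+(c-1)(D_0-c)=c(D_0-c)-1,$$
less than the dimension $c(D_0-c)$ of the Grassmannian of all $c$-dimensional subspaces. So a generic $c$-dimensional subspace meets the cone only in $0$, and $m(n,k)\ge\binom{n-k+1}2$. For $k=n-2$ this is $3$.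

*Proof of Theorem B(3), $n$ odd and $v=1$.* Let $n\ge3$ be odd. By Proposition 3(a), $m(n,n-1)\le p(n)=1$, and $\mathbb RI$ gives equality. So $d(n,n-1,\mathbb R)=2<4\le d(n,n-2,\mathbb R)$. Let $v=1$, $n\ge4$. Then $p(n)=2$, so $3\le m(n,n-2)\le p(n)+1=3$, i.e. $d(n,n-2,\mathbb R)=p(n)+2=\rho(n/2)+3$, while $d(n,n-1,\mathbb R)=\rho(n/2)+2$.

**The case $v=2$.** Now $p(n)=3$. By Proposition 3(b), $m(n,n-2)\le4$, so it suffices to show $m(4r,4r-2)\ge4$ for all $r\ge1$.

**Step 1: a family of symmetric operators on $\mathbb H=\mathbb R^4$.** Fix reals $0<c<a$ and put, for $x\in\mathrm{Im}\,\mathbb H$,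
$$S_x(q)=xqi,\qquad B(q)=cq+a\,iqj .$$
Left and right multiplications by imaginary quaternions are skew, and they commute with each other. The product of two commuting skew operators is symmetric, so $S_x$ and $B$ are symmetric. Also $S_x^2(q)=x^2q\,i^2=|x|^2q$, so $S_x$ is nonsingular for $x\ne0$.

**Step 2: $S_x+B$ has rank at least $3$ for every $x$, and is nonsingular if $|x|>a+c$.** Let $|q|=1$ and $(S_x+B)q=0$, i.e. $xqi=-(cq+a\,iqj)$. Multiplying on the right by $i$ gives $xq=(cq+a\,iqj)i$. Since $ji=-k$, this is equivalent to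
$$x=c\,qiq^{-1}+a\,i\,q(ji)q^{-1}=cu-a\,iw,\qquad u=qiq^{-1},\quad w=qkq^{-1},$$
where $u,w$ are orthonormal imaginary units. The real part of the right side is $a\langle i,w\rangle$, and $x$ is imaginary, so $w\perp i$. Put $y=i\times w$; then $iw=y$, the triple $(w,y,i)$ is orthonormal, and $w=y\times i$. So $x=cu-ay$, and in particular $|x|\le a+c$.

Since $u\perp w$, we can write $u=\alpha i+\beta y$ with $\alpha^2+\beta^2=1$, and
$$x=c\alpha\,i+(c\beta-a)y,\qquad c\beta-a\le c-a<0 .$$
We read off everything from $x$. The $i$-component gives $\alpha$. The component orthogonal to $i$ is nonzero, points in the direction $-y$, and has length $a-c\beta$; so it gives $y$ and $\beta$. Hence $x$ determines $u=\alpha i+\beta y$ and $w=y\times i$. These are the images of $i$ and $k$ under the rotation $z\mapsto qzq^{-1}$, so they determine this rotation, and thus $q$ up to sign. So the kernel of $S_x+B$ contains at most one pair $\pm q$ of unit vectors, and its dimension is at most $1$.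

**Step 3: $r$ blocks, of which at most one is singular.** Choose $v_1,\dots,v_r\in\mathrm{Im}\,\mathbb H$ with pairwise distances $>2(a+c)$, and let
$$L=\Big\{\bigoplus_{l=1}^r\big(S_{x+tv_l}+tB\big):\ x\in\mathrm{Im}\,\mathbb H,\ t\in\mathbb R\Big\}\subset S_{4r}(\mathbb R),$$
the image of a linear map in $(x,t)\in\mathbb R^4$. If $t=0$ and $x\ne0$, all blocks are $S_x$, nonsingular. If $t\ne0$, divide by $t$ to reach $t=1$. The $l$-th block $S_{x+v_l}+B$ is singular only if $|x+v_l|\le a+c$. If this held for two different indices $l,l'$, then $|v_l-v_{l'}|\le2(a+c)$, contrary to the choice. So at most one block is singular, and it has corank $\le1$ by Step 2. Hence every $(x,t)\ne0$ gives a matrix of rank at least $4r-1$. In particular the linear map is injective and $\dim L=4$.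

So $m(n,n-2)=4=p(n)+1$ for $v=2$, i.e. $d(n,n-2,\mathbb R)=\rho(n/2)+3>d(n,n-1,\mathbb R)$. The three cases $v=0,1,2$ cover all $n\ge3$ with $8\nmid n$. $\square$

*Proof of Theorem B(4).* By (2), $d(3,1,\mathbb R)=6$ and $d(4,1,\mathbb R)=10$. By part (3), $d(3,2,\mathbb R)=2$ and $d(4,2,\mathbb R)=\rho(2)+3=5$. By part (1), $d(4,3,\mathbb R)=\rho(2)+2=4$. $\square$
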